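\title{Families of subspaces with one forbidden intersection dimension}

\begin{abstract}
Let $\mathcal F$ be a family of $k$-dimensional subspaces of an $n$-dimensional vector space over the field with $q$ elements, no two distinct members of which meet in dimension exactly $l$. We prove that if $k\ge 2l+2$ and $n\ge 11k^5$, then $|\mathcal F|\le\binom{n-l-1}{k-l-1}_q$, with equality only for the family of all $k$-dimensional subspaces containing a fixed $(l+1)$-dimensional subspace. This proves a conjectured bound, with a threshold for $n$ that does not depend on $q$. For $1\le l<k\le 2l+1$ and $n\ge 4l+4$ we construct larger families, so the hypothesis $k\ge 2l+2$ cannot be weakened. The proof counts the $(k-l-1)$-dimensional subspaces that lie in a single member of the family; it combines a sharp lemma on intersection-closed sets of subspaces with Shearer's inequality.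
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a finite field with $q$ elements and let $V$ be an $n$-dimensional vector space over $K$. An \emph{$r$-space} is an $r$-dimensional vector space over $K$, usually a subspace of $V$, and a \emph{point} is a $1$-space. For $0\le r\le n$ the number of $r$-spaces in $V$ is the Gaussian binomial coefficient
\[
\binom nr_q=\prod_{0\le i<r}\frac{q^{n-i}-1}{q^{r-i}-1},
\]
and we write $[r]=\frac{q^r-1}{q-1}$ for the number of points of an $r$-space. Let $k$ and $l$ be nonnegative integers. A family $\mathcal F$ of $k$-spaces in $V$ is \emph{$l$-avoiding} if $\dim(F\cap F')\ne l$ for all distinct $F,F'\in\mathcal F$. How large can such a family be when $n$ is large?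

One can avoid the dimension $l$ from above or from below. From above: fix an $(l+1)$-space $D$ and take all $k$-spaces containing $D$. This family, the \emph{star with center $D$}, has $\binom{n-l-1}{k-l-1}_q$ members, which is $q^{(k-l-1)(n-k)}$ up to a factor between $1$ and $4$ (see (F1) in Section~\ref{sec:prelim}). From below: take a \emph{packing}, a family whose members pairwise meet in dimension less than $l$. Every $l$-space lies in at most one member of a packing, so a packing has at most $\binom nl_q/\binom kl_q<4q^{l(n-k)}$ members, and for $l\ge1$ and $n\ge 2k$ there are packings with $q^{l(n-k)}$ members (Section~\ref{sec:range}). The two sizes grow like the powers $k-l-1$ and $l$ of $q^{n-k}$, and the star has the larger exponent exactly when $k\ge 2l+2$. This suggests the following conjecture, posed in \cite{IntVS}: \emph{if $k\ge 2l+2$ and $n>n_0(k)$, for a threshold $n_0(k)$ depending only on $k$, then every $l$-avoiding family of $k$-spaces in $V$ has at most $\binom{n-l-1}{k-l-1}_q$ members.} We prove it with an explicit threshold and determine the extremal families.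

\begin{theorem}\label{thm:main}
Let $l\ge0$, $k\ge 2l+2$, $n\ge 11k^5$, and let $q$ be any prime power. If $\mathcal F$ is an $l$-avoiding family of $k$-spaces in $V=K^n$, then
\[
|\mathcal F|\le\binom{n-l-1}{k-l-1}_q ,
\]
with equality if and only if $\mathcal F$ is the family of all $k$-spaces containing some fixed $(l+1)$-space $D$.
\end{theorem}

For $k=2l+1$ the two exponents are equal and the comparison above decides nothing. The star loses in this case too.

\begin{theorem}\label{thm:range}
Let $1\le l<k\le 2l+1$. For every $q$ and every $n\ge 4l+4$ there is an $l$-avoiding family of $k$-spaces in $K^n$ with more than $\binom{n-l-1}{k-l-1}_q$ members.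
\end{theorem}

Thus for $1\le l<k$ the bound holds for all large $n$ if and only if $k\ge 2l+2$. For $l=0$ it also holds when $k=1$, since two distinct points meet in dimension $0$ and so $|\mathcal F|\le1$. A lower bound on $n$ is needed: if $k<n<2k-l$, then any two $k$-spaces meet in dimension greater than $l$, and the family of all $k$-spaces is $l$-avoiding and larger than a star.

\begin{example}[$l=0$, $k=2$]\label{ex:lines}
Here any two distinct members of $\mathcal F$ meet in a point, and the bound is $[n-1]$. Suppose first that some point $P$ lies in more than $q+1$ members. Then every member $F'$ contains $P$: otherwise each member through $P$ would have the form $P+P'$ for one of the $q+1$ points $P'$ of $F'$. So $\mathcal F$ is contained in the star with center $P$. Suppose next that every point lies in at most $q+1$ members. Fix a member $F$. Every other member meets $F$ in one of its $q+1$ points, and each of these lies in at most $q$ further members, so $|\mathcal F|\le 1+q(q+1)=[3]$. Hence the bound holds for $n\ge4$, and for $n\ge5$ only stars attain it.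
\end{example}

The example contains a dichotomy that survives in general. A subspace through which many members pass in many directions constrains all other members; configurations without such subspaces account for few members. For $l\ge 1$ the constraints are weaker, because another member may escape by meeting in small dimension, and a counting argument has to be added.

\section{Private subspaces}\label{sec:idea}

Let $k\ge 2l+2$ and put
\[
m=k-l-1,\qquad E=q^{(l+1)m},\qquad f=\binom{n-l-1}{m}_q .
\]
The hypothesis on $k$ says that $l\le m-1$. A subspace $U$ of a member $F$ of $\mathcal F$ is \emph{private} to $F$ if no other member contains it.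

In the star with center $D$, an $m$-space $U\subseteq F$ with $U\cap D=0$ is private, since the only member containing it is $D+U$. These $U$ are the complements of $D$ in $F$. They are the graphs of the linear maps from one fixed complement to $D$, so there are $E$ of them. Conversely, if every member of an $l$-avoiding family had $E$ private $m$-spaces, then $E|\mathcal F|\le\binom nm_q$, and $\binom nm_q/E$ exceeds $f$ only by a factor tending to $1$ as $n\to\infty$ (see \eqref{eq:kappa} below). The assumption is false as it stands: the $k$-spaces inside a fixed $(2k-l-1)$-space pairwise meet in dimension at least $l+1$, and no $m$-space is private. But the size of that family does not grow with $n$, and one may hope that all but a negligible part of a large family behaves well.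

To see where $E$ private spaces should come from, attach to a member $F$ the set $I(F)$ of those proper subspaces $A$ of $F$ through which the family spreads out, in the sense that for every space $W$ of dimension at most $k$ some member through $A$ meets $W$ only in $A\cap W$. Taking $W=F$ shows that $\dim A\ne l$. In Section~\ref{sec:structure} we give a version of $I(F)$ which, for most $F$, has this property and is closed under intersection. In a star, $I(F)$ consists of the proper subspaces of $F$ containing $D$, and the $m$-spaces in $F$ that lie in none of them are exactly the complements of $D$. This leads to a question of linear algebra inside one $k$-space.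

Let $B$ be a finite-dimensional space and $I$ a set of proper subspaces of $B$, possibly empty. A subspace of $B$ is \emph{covered} by $I$ if it is contained in a member of $I$, and \emph{uncovered} otherwise. We claim that if $\dim B=k$, and $I$ is closed under intersection and has no member of dimension $l$, then at least $E$ of the $m$-spaces in $B$ are uncovered, with equality only in the configuration that a star produces.

\begin{example}[$l=1$, $k=4$]\label{ex:solid}
Here $m=2$ and $E=q^4$. The $4$-space $B$ contains $(q^2+1)(q^2+q+1)=q^4+q^3+2q^2+q+1$ subspaces of dimension $2$, so we must show that at most $q^3+2q^2+q+1$ of them are covered. The members of $I$ have dimension $0$, $2$ or $3$. A $2$-space and a $3$-space in $B$ meet in dimension at least $1$; if both are in $I$, then the intersection is in $I$ and is not a point, so the $2$-space lies in the $3$-space. Let $h$ be the number of $3$-spaces in $I$.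

If $h=0$, the covered $2$-spaces are the $2$-spaces in $I$. They pairwise share no point, so there are at most $[4]/[2]=q^2+1$ of them. If $h=1$, the covered $2$-spaces are the $q^2+q+1$ ones in the $3$-space. If $h\ge2$, let $D$ be the intersection of two $3$-spaces in $I$. Then $D$ is a $2$-space in $I$, so it lies in every $3$-space in $I$, and $h\le q+1$. The covered $2$-spaces are those inside the $h$ $3$-spaces, any two of which share only $D$, so their number is
\[
1+h(q^2+q)\le 1+(q+1)(q^2+q)=q^3+2q^2+q+1 .
\]
Equality holds only if $I$ contains all $3$-spaces through $D$.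
\end{example}

The general statement is proved in Section~\ref{sec:linear}. Section~\ref{sec:thick} shows that for typical members uncovered $m$-spaces are private. This gives $|\mathcal F|\le(1+o(1))f$, and it shows that in a family of size at least $f$ almost every member looks locally like a member of a star. Two things remain: the local centers must almost all coincide (Section~\ref{sec:stability}), and the few members outside the dominant star must exclude more spaces from it than they add (Section~\ref{sec:exact}). Both steps rest on Shearer's inequality.

\section{Counting subspaces and Shearer's inequality}\label{sec:prelim}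

Let $\beta_r=\prod_{0\le i<r}(q^r-q^i)\le q^{r^2}$ be the number of ordered bases of an $r$-space. Counting independent $r$-tuples in $K^n$ by their span gives $\binom nr_q=\prod_{i<r}(q^n-q^i)/\beta_r$. We use $[r]<q^r$, $\ 1+q[r-1]=[r]$, $\ 1+(q-1)[r]=q^r$, and the following facts.

\begin{enumerate}
\item[(F1)] $q^{r(n-r)}\le\binom nr_q\le q^{nr}$ and $\binom nr_q<4q^{r(n-r)}$. Each factor $\frac{q^{n-i}-1}{q^{r-i}-1}$ lies between $q^{n-r}$ and $q^{n-r}/(1-q^{-(r-i)})$, and $\prod_{i\ge1}(1-q^{-i})\ge\frac12\cdot\frac34\cdot\bigl(1-\sum_{i\ge3}2^{-i}\bigr)=\frac9{32}>\frac14$. The bound $q^{nr}$ holds because an $r$-space is spanned by an $r$-tuple of vectors.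
\item[(F2)] The number of $r$-spaces in an $n$-space that contain a given $t$-space $X$ is $\binom{n-t}{r-t}_q\le q^{n(r-t)}$, as one sees in the quotient by $X$. In particular $X$ lies in $[n-t]$ spaces of dimension $t+1$ and in $[n-t]$ hyperplanes.
\item[(F3)] A $d$-space has at most $q^{d^2}$ subspaces, since each is the span of some $d$-tuple of vectors.
\item[(F4)] $\binom{N-1}{t-1}_q=\frac{q^t-1}{q^N-1}\binom Nt_q\le q^{t-N}\binom Nt_q$ for $1\le t\le N$.
\end{enumerate}

The \emph{modular law} states that $(X+Y)\cap Z=X+(Y\cap Z)$ for subspaces with $X\subseteq Z$. For a subspace $X$ of a $b$-space $B$, the annihilator $X^\perp\subseteq B^*$ is the set of linear forms vanishing on $X$. The map $X\mapsto X^\perp$ is an inclusion-reversing bijection between the subspaces of $B$ and those of $B^*$, with $\dim X^\perp=b-\dim X$ and $(X\cap Y)^\perp=X^\perp+Y^\perp$. For a family $\mathcal H$ of subspaces and a subspace $X$ we write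
\[
\mathcal H[X]=\{F\in\mathcal H: F\supseteq X\}.
\]

\emph{Shearer's inequality} \cite{CGFS} bounds a set of tuples by its projections: if $\mathcal T\subseteq Y_1\times\dots\times Y_m$ is finite and every $i\in\{1,\dots,m\}$ lies in at least $d$ members of a family $\mathcal R$ of subsets of $\{1,\dots,m\}$, then $|\mathcal T|^d\le\prod_{R\in\mathcal R}|\mathrm{proj}_R\mathcal T|$, where $\mathrm{proj}_R$ keeps the coordinates in $R$. We use it in the following form. Fixing $r$ coordinates of a tuple in $Y^m$ leaves $|Y|^{m-r}$ possibilities; the lemma improves this trivial estimate when $\mathcal T$ has small density.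

\begin{lemma}\label{lem:shearer}
Let $0\le r\le m-1$, $M>0$ and $0\le\varepsilon\le1$. Let $\mathcal T\subseteq Y^m$ be a finite set with $|\mathcal T|\le\varepsilon M^m$ such that each projection of $\mathcal T$ onto $r$ of the coordinates has at most $N$ elements. Then $|\mathcal T|\le\varepsilon^{1/m}M^{m-r}N$.
\end{lemma}

\begin{proof}
We may assume $\mathcal T\ne\emptyset$. Then $|\mathcal T|^{r/m}\le N$. For $r=0$ this holds because the projection consists of the empty tuple, so $N\ge1$. For $r\ge1$ let $\mathcal R$ be the family of all $r$-element subsets; if each index lies in $d$ of them, then $r|\mathcal R|=md$, and Shearer's inequality gives $|\mathcal T|^d\le N^{md/r}$. Therefore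
\[
|\mathcal T|=|\mathcal T|^{1-r/m}|\mathcal T|^{r/m}\le\varepsilon^{1-r/m}M^{m-r}N\le\varepsilon^{1/m}M^{m-r}N,
\]
since $1-r/m\ge1/m$ and $\varepsilon\le1$.
\end{proof}

\section{Uncovered subspaces}\label{sec:linear}

The case analysis of Example~\ref{ex:solid} does not extend to large dimension. Instead we pass to the dual space, where $I$ becomes a set $J$ of nonzero subspaces, closed under sums and missing one dimension $y$, and uncovered subspaces become subspaces containing no member of $J$. Such a subspace can be built one vector at a time. If $U$ has been built, a new direction, that is a point of the quotient by $U$, is forbidden if adding it captures some $Q\in J$; such a $Q$ sticks out of $U$ by one dimension. We need a sharp bound on the number of forbidden directions.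

\begin{lemma}\label{lem:points}
Let $y\ge1$, let $A$ be a finite-dimensional space and $U\subseteq A$ a subspace with $\dim U\le y-1$. Let $\mathcal Q$ be a set of subspaces $Q$ of $A$ with $\dim(Q\cap U)=\dim Q-1$ such that no sum of one or more members of $\mathcal Q$ has dimension $y$. Then the number of distinct points $(Q+U)/U$ of $A/U$, $Q\in\mathcal Q$, is at most $[y-1]$.
\end{lemma}

For $U=0$ the members of $\mathcal Q$ are points, no $y$ of them are independent, and so they lie in a $(y-1)$-space. In general this argument fails, because sums can jump over the dimension $y$. Take $y=3$ and $\dim U=2$, and for each of the $q+1$ points $P$ of $U$ let $Q_P=P+\langle a_P\rangle$, where the vectors $a_P$ are independent modulo $U$. A sum of $j\ge2$ of these $2$-spaces has dimension $2+j\ne3$. So the bound $[2]=q+1$ is attained by independent points of $A/U$. In this example each hyperplane of $U$ contains $Q\cap U$ for only one $Q$, and this is the key: members whose traces on $U$ lie in a common hyperplane $H$ of $U$ cannot jump as far, which allows an induction, and the bound follows by averaging over $H$.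

\begin{proof}
We use induction on $y$. Discard members of $\mathcal Q$ so that distinct members give distinct points of $A/U$; we must show $|\mathcal Q|\le[y-1]$. For any space $Z$ we may replace $A,U$ by $A\oplus Z,U\oplus Z$: the intersections $Q\cap(U\oplus Z)=Q\cap U$ and the quotient are unchanged. So we may assume $\dim U=y-1$. For $Q\in\mathcal Q$ put
\[
E_Q=Q\cap U,\qquad c_Q=\dim U-\dim E_Q=y-\dim Q .
\]
Since $\dim Q\ne y$, we have $c_Q\ge1$. For $y=1$ we have $U=0$, so $c_Q=0$ and $\mathcal Q$ is empty; this starts the induction. Let $y\ge2$. For a hyperplane $H$ of $U$ let $\mathcal Q_H=\{Q\in\mathcal Q:E_Q\subseteq H\}$. By (F2), each $Q$ lies in exactly $[c_Q]$ of the sets $\mathcal Q_H$.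

\emph{Claim: if $Q_0\in\mathcal Q_H$, then $|\mathcal Q_H|\le[c_{Q_0}]$.} We apply the induction hypothesis in $A_1=A/Q_0$ with
\[
U_1=(H+Q_0)/Q_0,\qquad y_1=y-\dim Q_0=c_{Q_0},
\]
so that $1\le y_1<y$. Since $H\cap Q_0=H\cap E_{Q_0}=E_{Q_0}$, we have $\dim U_1=\dim H-\dim E_{Q_0}=y_1-1$. This is why we use $H$: the image of $U$ itself would have dimension $y_1$, one too many.

Let $Q\in\mathcal Q_H\setminus\{Q_0\}$ and write $Q=E_Q+\langle a\rangle$ with $a\notin U$. Since $Q$ and $Q_0$ give different points of $A/U$, we have $a\notin U+Q_0$. Now $Q+Q_0=(E_Q+Q_0)+\langle a\rangle$ with $E_Q+Q_0\subseteq H+Q_0$ and $a\notin H+Q_0$, so $(Q+Q_0)\cap(H+Q_0)=E_Q+Q_0$ is a hyperplane of $Q+Q_0$. Hence $Q_1=(Q+Q_0)/Q_0$ satisfies $\dim(Q_1\cap U_1)=\dim Q_1-1$. A sum of such spaces $Q_1$ has dimension $\dim(Q_0+\sum Q)-\dim Q_0\ne y-\dim Q_0=y_1$.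

By induction the vectors $a$ span at most $[y_1-1]$ distinct points in $A_1/U_1=A/(H+Q_0)$, and so at most $[y_1-1]$ distinct points in the further quotient $A/(U+Q_0)$, where their images are still nonzero. This quotient is $(A/U)/p_0$ with $p_0=(U+Q_0)/U$. A point of $(A/U)/p_0$ corresponds to a $2$-space of $A/U$ through $p_0$, which has $q$ points other than $p_0$. Thus $|\mathcal Q_H|\le1+q[y_1-1]=[y_1]$, which proves the claim.

Since $U$ has $[y-1]$ hyperplanes,
\[
|\mathcal Q|=\sum_{Q\in\mathcal Q}\ \sum_{H\supseteq E_Q}\frac1{[c_Q]}=\sum_H\sum_{Q\in\mathcal Q_H}\frac1{[c_Q]}\le\sum_H\sum_{Q\in\mathcal Q_H}\frac1{|\mathcal Q_H|}\le[y-1].\qedhere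
\]
\end{proof}

\begin{lemma}\label{lem:uncovered}
Let $0\le l<b$, let $B$ be a $b$-space, and let $I$ be a set of proper subspaces of $B$ that is closed under intersection and has no member of dimension $l$.
\begin{enumerate}
\item[(a)] If $b\ge2l+1$, then at least $q^{(l+1)(b-l-1)}$ of the $(b-l-1)$-spaces in $B$ are uncovered.
\item[(b)] There is an uncovered subspace of dimension $\max(b-l-1,l)$.
\item[(c)] If $b\ge2l+1$ and equality holds in (a), then there is an $(l+1)$-space $D\subseteq B$ such that the hyperplanes of $B$ belonging to $I$ are exactly those containing $D$.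
\end{enumerate}
\end{lemma}

\begin{proof}
Let $J=\{M^\perp:M\in I\}$ and $y=b-l\ge1$. The members of $J$ are nonzero subspaces of $B^*$, the set $J$ is closed under sums, and no member has dimension $y$. Call $N\subseteq B^*$ \emph{free} if it contains no member of $J$. Then $X\subseteq B$ is uncovered if and only if $X^\perp$ is free, and the zero space is free.

Let $N$ be free of dimension $i-1\le y-1$. If $v\notin N$ and $N+\langle v\rangle$ is not free, choose $Q\in J$ with $Q\subseteq N+\langle v\rangle$. Then $Q\not\subseteq N$, so $\dim(Q\cap N)=\dim Q-1$ and $(Q+N)/N=(N+\langle v\rangle)/N$. Sums of the chosen spaces $Q$ lie in $J$ and do not have dimension $y$. By Lemma~\ref{lem:points}, with $A=B^*$ and $U=N$, at most $[y-1]$ points of $B^*/N$ arise in this way. Each of them accounts for $q^{i-1}(q-1)$ vectors $v$. So the number of $v$ such that $v\in N$ or $N+\langle v\rangle$ is not free is at most $q^{i-1}\bigl(1+(q-1)[y-1]\bigr)=q^{y+i-2}$.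

Let $t\le y$ and suppose $y+t-2<b$. Choosing $v_1,\dots,v_t$ in turn so that each $\langle v_1,\dots,v_i\rangle$ is a free $i$-space, we have at least $q^b-q^{y+i-2}>0$ choices for $v_i$. Each free $t$-space arises from at most $\beta_t$ sequences, so
\begin{equation}\label{eq:free}
\#\{\text{free $t$-spaces}\}\ \ge\ \prod_{i=1}^t\frac{q^b-q^{y+i-2}}{q^t-q^{i-1}} .
\end{equation}

(a) Take $t=l+1$. Then $t\le y$ because $b\ge 2l+1$, and $y+t-2=b-1$. Since $q^b-q^{b-l+i-2}=q^{b-l-1}(q^{l+1}-q^{i-1})$, every factor in \eqref{eq:free} equals $q^{b-l-1}$. Free $(l+1)$-spaces correspond to uncovered $(b-l-1)$-spaces.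

(b) If $b\ge2l+1$, the maximum is $b-l-1$ and (a) applies. If $l+1\le b\le2l$, the maximum is $l$. Take $t=y$; then $2y-2=2b-2l-2<b$, so \eqref{eq:free} gives a free $(b-l)$-space, whose annihilator is an uncovered $l$-space.

(c) Let $h$ be the number of points that are members of $J$; they correspond to the hyperplanes in $I$. The number of choices for $v_1$ is exactly $q^b-1-(q-1)h$. If $h<[y-1]$, this exceeds $q^b-q^{y-1}$, and since the later factors are positive, \eqref{eq:free} is strict for $t=l+1$. So equality in (a) forces $h\ge[y-1]$. The sum of $y$ independent points in $J$ would be a member of $J$ of dimension $y$, so the points in $J$ span a space $R$ of dimension at most $y-1$. As $h\ge[y-1]$, we have $\dim R=y-1$ and every point of $R$ is in $J$. The annihilator $D\subseteq B$ of $R$ has dimension $b-y+1=l+1$, and the hyperplanes containing $D$ correspond to the points of $R$.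
\end{proof}

\section{The intersection structure of a family}\label{sec:structure}

In this section $0\le l<k$, and $\mathcal H$ is a nonempty $l$-avoiding family of $k$-spaces in some finite-dimensional space. We construct the sets $I(F)$. No constant here depends on the dimension of the ambient space. Fix an integer $c\ge1$, which controls the fraction $q^{-c}$ of members that we discard, and put
\[
\rho=2k^2+k+c+1,\quad s_a=q^{\rho(a+1)}\ \ (0\le a<k),\quad\theta=q^{-k^2-c-1},\quad\Lambda(k,c)=q^{k^2(\rho+1)} .
\]

The members through $A$ fail to spread out if a substantial fraction of them pass through one slightly larger space. An \emph{extension} of a subspace $A$ is a space $T\supset A$ with $\dim T=\dim A+1$. For $a=\dim A<k$ we call $T$ \emph{heavy over $A$} if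
\[
|\mathcal H[T]|>|\mathcal H[A]|/s_a .
\]
Each member of $\mathcal H[A]$ contains $[k-a]$ extensions of $A$, so $\sum_T|\mathcal H[T]|=[k-a]\,|\mathcal H[A]|$, and therefore
\begin{equation}\label{eq:heavy}
A\text{ has at most }s_aq^k\text{ heavy extensions.}
\end{equation}
(If $\mathcal H[A]=\emptyset$, it has none.) Let $\mathcal S(A)$ be the set of $F\in\mathcal H[A]$ that contain no heavy extension of $A$, and for $F\in\mathcal H$ let
\[
I(F)=\{A\subsetneq F:\ F\in\mathcal S(A)\}.
\]
A subspace of $F$ is called \emph{covered} or \emph{uncovered in $F$} with reference to $I(F)$.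

\begin{example}\label{ex:I}
Let $\mathcal H$ be the star with center $D$ in an $n$-space, $n\ge k+\rho k$, and let $A\subsetneq F\in\mathcal H$. If $A\not\supseteq D$, choose a point $P\subseteq D$ outside $A$; then $\mathcal H[A+P]=\mathcal H[A]$, so $A+P\subseteq F$ is heavy and $A\notin I(F)$. If $A\supseteq D$, then (F4) gives $|\mathcal H[T]|\le q^{k-n}|\mathcal H[A]|$ for every extension $T$, so none is heavy. Thus $I(F)=\{A:D\subseteq A\subsetneq F\}$. If instead $\mathcal H$ is a packing and $A\subsetneq F$ has dimension at least $l$, then $\mathcal H[A]=\{F\}$, every extension of $A$ in $F$ is heavy, and $A\notin I(F)$. So every subspace of $F$ of dimension at least $l$ is uncovered.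
\end{example}

Two things can go wrong. Heaviness is measured against $\mathcal H[A]$, whereas the spreading takes place in $\mathcal S(A)$, which may be a tiny part of $\mathcal H[A]$. And a direction that is heavy over $C$ need not stay heavy over a larger space $A$, which obstructs closure under intersection. We call $F\in\mathcal H$ \emph{bad} if one of these occurs inside $F$:
\begin{enumerate}
\item[(B1)] there is $A\in I(F)$ with $|\mathcal S(A)|<\theta|\mathcal H[A]|$; or
\item[(B2)] there are $C\subsetneq A\subsetneq F$ and $T\subseteq F$ heavy over $C$, with $T\not\subseteq A$, such that the extension $A+T$ of $A$ is not heavy over $A$.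
\end{enumerate}
Otherwise $F$ is \emph{good}. The thresholds $s_a$ grow quickly with $a$ in order to make (B2) rare: there are about $s_{a-1}$ choices for $T$, and each captures a fraction at most $1/s_a$ of $\mathcal H[A]$.

\begin{proposition}\label{prop:structure}
\begin{enumerate}
\item[(i)] At most $q^{-c}|\mathcal H|$ members of $\mathcal H$ are bad.
\item[(ii)] If $F$ is good, then $I(F)$ is closed under intersection.
\item[(iii)] If $F$ is good, $A\in I(F)$ and $\dim W\le k$, then there is $F''\in\mathcal H[A]$ with $F''\cap W=A\cap W$.
\item[(iv)] If $F$ is good, $A\in I(F)$ and $F'\in\mathcal H$, then $\dim(A\cap F')\ne l$. In particular $\dim A\ne l$.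
\item[(v)] A subspace $U$ is an uncovered subspace of at most $\Lambda(k,c)$ good members $F$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) By (F3), $\sum_A|\mathcal H[A]|\le q^{k^2}|\mathcal H|$, the sum being over all $A$ with $\dim A<k$. A member satisfying (B1) with the space $A$ lies in $\mathcal S(A)$, so there are at most $\sum_A\theta|\mathcal H[A]|\le q^{-c-1}|\mathcal H|$ such members. For (B2) fix $A$, of dimension $a\ge1$. By (F3) and \eqref{eq:heavy} there are at most $q^{k^2}s_{a-1}q^k$ pairs $(C,T)$. The members satisfying (B2) with $C,A,T$ lie in $\mathcal H[A+T]$, which has at most $|\mathcal H[A]|/s_a$ elements. As $s_{a-1}/s_a=q^{-\rho}$, the total is at most $q^{k^2+k-\rho}\sum_A|\mathcal H[A]|\le q^{2k^2+k-\rho}|\mathcal H|=q^{-c-1}|\mathcal H|$. Finally $2q^{-c-1}\le q^{-c}$.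

(ii) Let $A,A'\in I(F)$ and $C=A\cap A'$, and suppose that some $T\subseteq F$ is heavy over $C$. Since $T\supsetneq C$, it is not contained in both $A$ and $A'$; say $T\not\subseteq A$. If $C=A$, then $T$ is a heavy extension of $A$ in $F$, contrary to $A\in I(F)$. If $C\subsetneq A$, then $A+T\subseteq F$ is not heavy over $A$ because $A\in I(F)$, so (B2) holds, contrary to $F$ being good. Hence $C\in I(F)$.

(iii) The set $\mathcal S(A)$ contains $F$, and $|\mathcal S(A)|\ge\theta|\mathcal H[A]|$ because (B1) fails. If $F''\in\mathcal S(A)$ has $F''\cap W\supsetneq A\cap W$, then $F''$ contains $A+P$ for a point $P\subseteq W$ with $P\not\subseteq A$. There are fewer than $q^k$ such points. If $A+P$ is heavy over $A$, then no member of $\mathcal S(A)$ contains it. Otherwise it is contained in at most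
\[
\frac{|\mathcal H[A]|}{s_{\dim A}}\le\frac{|\mathcal S(A)|}{\theta s_0}=q^{-k^2-k}|\mathcal S(A)|
\]
members. So fewer than $|\mathcal S(A)|$ members of $\mathcal S(A)$ are excluded.

(iv) By (iii) with $W=F'$ there is $F''\in\mathcal H$ with $F''\cap F'=A\cap F'$. This space has dimension at most $\dim A<k$, so $F''\ne F'$, and its dimension is not $l$ because $\mathcal H$ is $l$-avoiding. For the last statement take $F'=F$.

(v) If $U$ is uncovered in $F$, then no $A$ with $U\subseteq A\subsetneq F$ is in $I(F)$, so each such $A$ has a heavy extension inside $F$. Starting from $U$ we obtain a chain $U=A_0\subset A_1\subset\dots\subset F$ in which each term is a heavy extension of the previous one, and the chain determines $F$. By \eqref{eq:heavy} the number of such chains is at most $\prod_{a<k}s_aq^k=q^{\rho k(k+1)/2+k^2}\le\Lambda(k,c)$.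
\end{proof}

\section{Thick members and their centers}\label{sec:thick}

We keep the setting of Section~\ref{sec:structure}, assume from now on that $k\ge2l+2$, and let $m$ and $E$ be as in Section~\ref{sec:idea}. Part (v) of Proposition~\ref{prop:structure} says that an uncovered space is private up to a bounded factor. This suffices for members with an uncovered space of dimension $m-1$, because there are far fewer $(m-1)$-spaces than members of a star. For the other members we cannot afford any loss.

A good member $F$ is \emph{thin} if it has an uncovered subspace of dimension $m-1$, and \emph{thick} otherwise. By Example~\ref{ex:I}, the good members of a packing are thin, since $m-1\ge l$. In a thick member every subspace of dimension at most $m-1$ is covered, being contained in an $(m-1)$-space of $F$. By parts (ii) and (iv) of Proposition~\ref{prop:structure}, Lemma~\ref{lem:uncovered} applies to $B=F$ and $I=I(F)$, so a thick member has at least $E$ uncovered $m$-spaces.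

\begin{lemma}\label{lem:private}
If $F$ is thick and $U$ is an uncovered $m$-space of $F$, then $\mathcal H[U]=\{F\}$.
\end{lemma}

\begin{proof}
Suppose that $F'\in\mathcal H[U]$ and $F'\ne F$. Let $B=F\cap F'\supseteq U$ and $b=\dim B$, so $l+1\le m\le b\le k-1$. The idea is to apply Lemma~\ref{lem:uncovered} to the trace of $I(F)$ on $B$. Let
\[
I_B=\{A\cap F':A\in I(F)\}\setminus\{B\}.
\]
This is a set of proper subspaces of $B$. It is closed under intersection by Proposition~\ref{prop:structure}(ii) and has no member of dimension $l$ by Proposition~\ref{prop:structure}(iv). Lemma~\ref{lem:uncovered}(b) gives $U'\subseteq B$, contained in no member of $I_B$, with $\dim U'=\max(b-l-1,l)$. This is at most $m-1$, since $b\le k-1$ and $l\le m-1$. As $F$ is thick, $U'\subseteq A$ for some $A\in I(F)$. Then $U'\subseteq A\cap F'$, so $A\cap F'\notin I_B$, which means $A\cap F'=B$. Hence $A\supseteq B\supseteq U$, and $U$ is covered, a contradiction.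
\end{proof}

The inequality $l\le m-1$ is essential here: in the family constructed in Section~\ref{sec:range} for $k=2l+1$, where $m=l$, no $m$-space is private (Remark~\ref{rem:noprivate}).

A thick member with exactly $E$ uncovered $m$-spaces is called \emph{tight}. For a tight $F$, Lemma~\ref{lem:uncovered}(c) gives an $(l+1)$-space $D(F)\subseteq F$, the \emph{center} of $F$, such that the hyperplanes of $F$ in $I(F)$ are those containing $D(F)$. Every proper subspace of $F$ is the intersection of the hyperplanes containing it, so Proposition~\ref{prop:structure}(ii) gives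
\begin{equation}\label{eq:center}
A\in I(F)\quad\text{whenever}\quad D(F)\subseteq A\subsetneq F .
\end{equation}
The next lemma is the general form of the rigidity seen in Example~\ref{ex:lines}.

\begin{lemma}\label{lem:centers}
\begin{enumerate}
\item[(a)] If $F$ is tight and $F'\in\mathcal H$, then $D(F)\subseteq F'$ or $\dim(F\cap F')<l$.
\item[(b)] If $F$ and $F'$ are tight and $D(F)\ne D(F')$, then $\dim(F\cap F')<l$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D=D(F)$ and $B=F\cap F'$, and suppose that $D\not\subseteq F'$ and $\dim B\ge l$. Then $\dim(D\cap B)\le l$, so there is an $l$-space $L$ with $D\cap B\subseteq L\subseteq B$. The space $A=D+L\subseteq F$ has dimension at most $2l+1<k$, so $A\in I(F)$ by \eqref{eq:center}. By the modular law $A\cap F'=A\cap B=L+(D\cap B)=L$ has dimension $l$, contrary to Proposition~\ref{prop:structure}(iv).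

(b) Let $D=D(F)$ and $D'=D(F')$, and suppose that $\dim(F\cap F')\ge l$. By (a), $D\subseteq F'$. Since $D\in I(F)$ by \eqref{eq:center}, Proposition~\ref{prop:structure}(iii) gives $F''\in\mathcal H$ with $F''\cap F'=D\cap F'=D$. Apply (a) to the tight member $F'$ and to $F''$. As $\dim(F'\cap F'')=l+1$, we get $D'\subseteq F''$, so $D'\subseteq F''\cap F'=D$. Both have dimension $l+1$, so $D'=D$, a contradiction.
\end{proof}

\section{One star dominates}\label{sec:stability}

In this section and the next, $l\ge0$, $k\ge2l+2$, $n\ge11k^5$, $\dim V=n$, and $m,E,f$ are as in Section~\ref{sec:idea}.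

\begin{proposition}\label{prop:stability}
If $\mathcal F$ is an $l$-avoiding family of $k$-spaces in $V$ with $|\mathcal F|\ge f$, then there is an $(l+1)$-space $D$ with $|\mathcal F\setminus\mathcal F[D]|\le q^{-6k^3}f$.
\end{proposition}

The error $q^{-6k^3}$ is what Section~\ref{sec:exact} needs. It dictates a constant $c$ of order $k^3$, so $\Lambda(k,c)$ has an exponent of order $k^5$, and thin members are negligible once $n$ exceeds this exponent. This is the origin of the threshold.

\begin{proof}
Let
\[
g=|\mathcal F|,\qquad c=6k^3+k^2+k+4,\qquad\delta=q^{-c},\qquad\kappa=\prod_{0\le i<m}\bigl(1-q^{i+l+1-n}\bigr).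
\]
Since $Ef=\prod_{i<m}q^{l+1}(q^{n-l-1}-q^i)/\beta_m$, we have
\begin{equation}\label{eq:kappa}
Ef=\frac{\kappa q^{nm}}{\beta_m},\qquad\binom nm_q\le\frac{q^{nm}}{\beta_m}=\frac{Ef}\kappa,\qquad1\ge\kappa\ge1-q^{l+1-n}[m]\ge1-q^{k-n}.
\end{equation}
We need two numerical facts. In both, a polynomial in $k$ with nonnegative coefficients and degree at most $5$ is compared with $11k^5$; after division by $k^5$ each term is nonincreasing in $k$, so the case $k=2$, where $11k^5=352$, suffices. First, $c+k+1=6k^3+k^2+2k+5\le n$ (the value at $k=2$ is $61$), so $q^{k-n}\le\delta/2$, and hence $\kappa\ge1-\delta$ and $1/\kappa\le1+\delta$. Second,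
\[
k^2(2k^2+k+c+2)+k^2+c=6k^5+3k^4+8k^3+8k^2+k+4\le n
\]
(the value at $k=2$ is $342$), which says that $\Lambda(k,c)q^{k^2-n}\le\delta$. Note also that $E\le q^{k^2}$, so that $\delta\le\frac14$ and $6E\delta\le1$.

\emph{Step 1: almost all members are tight.} Apply Sections~\ref{sec:structure} and~\ref{sec:thick} to $\mathcal H=\mathcal F$ with this $c$. At most $\delta g$ members are bad. By (F1), $f\ge q^{m(n-k)}$, so $q^{n(m-1)}\le q^{mk-n}f\le q^{k^2-n}f$. By Proposition~\ref{prop:structure}(v) the number of thin members is therefore at most
\[
\Lambda(k,c)\binom n{m-1}_q\le\Lambda(k,c)q^{n(m-1)}\le\Lambda(k,c)q^{k^2-n}f\le\delta f .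
\]
Let $\sigma$ be the number of tight members and $\nu$ the number of the other thick members. By Lemma~\ref{lem:private} no $m$-space is uncovered in two thick members, so \eqref{eq:kappa} gives $E\sigma+(E+1)\nu\le\binom nm_q\le(1+\delta)Ef$. Together with the bounds on bad and thin members and $g\ge f$, this yields
\[
(1-2\delta)f\le(1-\delta)g-\delta f\le\sigma+\nu\le\sigma+\nu+\nu/E\le(1+\delta)f .
\]
Three consequences follow. First, $g\le\frac{1+2\delta}{1-\delta}f\le(1+4\delta)f$, as $\delta\le\frac14$. Second, $\nu/E\le3\delta f$. Third, $\sigma\ge(1-2\delta-3E\delta)f\ge(1-5E\delta)f$.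

\emph{Step 2: almost all centers coincide.} For an $(l+1)$-space $D$ let $\mathcal G_D$ be the set of tight members with center $D$, so that $\sum_D|\mathcal G_D|=\sigma$. By Lemma~\ref{lem:centers}(b), members of different classes share no $l$-space, so the classes compete for the $l$-spaces of $V$. A class occupying a fraction $a$ of its star uses up a fraction at least about $a^{l/m}$ of them, which is much more than $a$ unless $a$ is close to $1$. To make this precise we replace subspaces by tuples of vectors, to which Lemma~\ref{lem:shearer} applies. Let
\[
\mathcal T_D=\{(u_1,\dots,u_m)\in V^m:\ D+\langle u_1,\dots,u_m\rangle\in\mathcal G_D\}.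
\]
A member $F\in\mathcal G_D$ contributes the tuples in $F^m$ that project to a basis of the $m$-space $F/D$, and there are $E\beta_m$ of them. By \eqref{eq:kappa} and $|\mathcal G_D|\le f$,
\[
a_D:=|\mathcal T_D|\,q^{-nm}=\kappa|\mathcal G_D|/f\le1 .
\]
Let $\mu=\max_Da_D$. Let $\mathcal T_D'\subseteq V^l$ be the union of the projections of $\mathcal T_D$ onto $l$ of the coordinates, and $b_D=|\mathcal T_D'|q^{-nl}$. An element of $\mathcal T_D'$ is an ordered basis of an $l$-space inside a member of $\mathcal G_D$. If it also belonged to $\mathcal T'_{D'}$ with $D'\ne D$, then a member of $\mathcal G_D$ and a member of $\mathcal G_{D'}$ would meet in dimension at least $l$, contrary to Lemma~\ref{lem:centers}(b). So the sets $\mathcal T_D'$ are disjoint and $\sum_Db_D\le1$. (For $l=0$ the set $V^0$ has one element, and the statement is that at most one class is nonempty.) Since $l\le m-1$, Lemma~\ref{lem:shearer} with $r=l$, $M=q^n$, $\varepsilon=\mu$ gives $a_D\le\mu^{1/m}b_D$, and so $\sum_Da_D\le\mu^{1/m}$. For $m=l$ the exponent $1-l/m$ in the proof of that lemma would vanish and nothing would follow.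

On the other hand $\sum_Da_D=\kappa\sigma/f\ge(1-\delta)(1-5E\delta)\ge1-6E\delta\ge0$. By Bernoulli's inequality $\mu\ge(1-6E\delta)^m\ge1-6mE\delta$. Choose $D$ with $a_D=\mu$. Then $|\mathcal F[D]|\ge|\mathcal G_D|=\mu f/\kappa\ge(1-6mE\delta)f$, and
\[
|\mathcal F\setminus\mathcal F[D]|\le(4\delta+6mE\delta)f\le10mE\delta f\le q^{4+k+k^2-c}f=q^{-6k^3}f,
\]
where we used $10\le q^4$, $m\le q^k$ and $E\le q^{k^2}$.
\end{proof}

\section{The exact bound}\label{sec:exact}

\begin{proposition}\label{prop:exact}
Let $\mathcal F$ be an $l$-avoiding family of $k$-spaces in $V$ and $D$ an $(l+1)$-space. If $0<|\mathcal F\setminus\mathcal F[D]|\le q^{-6k^3}f$, then $|\mathcal F|<f$.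
\end{proposition}

A member $F'\not\supseteq D$ excludes from $\mathcal F$ every $k$-space $T\supseteq D$ that meets $F'$ in an $l$-space $L$, and there are many such $T$. The difficulty is that different $F'$ may exclude the same $T$. We therefore measure both the outside members and the excluded spaces by the number of spaces $L$ that occur. Since $T\cap F'\supseteq D\cap F'$, only spaces $L$ containing $D\cap F'$ are useful; so we first fix this intersection and factor it out.

\begin{proof}
Let $\zeta=q^{-6k^3}$, let $\mathcal H=\mathcal F\setminus\mathcal F[D]$, and let $\mathcal M$ be the set of $k$-spaces $T\supseteq D$ with $T\notin\mathcal F$. Then $|\mathcal F|=f-|\mathcal M|+|\mathcal H|$, and we must show $|\mathcal M|>|\mathcal H|$.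

\emph{Step 1: reduction.} For $F'\in\mathcal H$ the space $D\cap F'$ is a proper subspace of $D$. By (F3) there is $J\subsetneq D$, of dimension $j\le l$, such that $\mathcal H_J=\{F'\in\mathcal H:D\cap F'=J\}$ has $|\mathcal H_J|\ge q^{-k^2}|\mathcal H|>0$. Put
\[
k'=k-j,\qquad l'=l-j,\qquad V'=V/J,\qquad\mathcal H'=\{F'/J:F'\in\mathcal H_J\}.
\]
Then $\mathcal H'$ is an $l'$-avoiding family of $k'$-spaces in $V'$ with $|\mathcal H'|=|\mathcal H_J|$. Moreover $k'-l'-1=m$ and $l'\le l\le m-1$, that is, $k'\ge 2l'+2$. Let $\mathcal L$ be the nonempty set of $l'$-spaces contained in some member of $\mathcal H'$, and put $X=q^{n(m-l')}|\mathcal L|$.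

\emph{Step 2: $|\mathcal H|\le q^{-2k^2-6}X$.} Apply Sections~\ref{sec:structure} and~\ref{sec:thick} to $\mathcal H'$ with parameters $k',l'$ and the constant $c=1$. At least half of the members of $\mathcal H'$ are good, and $\Lambda(k',1)\le\Lambda(k,1)=q^{k^2(2k^2+k+3)}$.

A thin member has an uncovered $(m-1)$-space $W$, and each $W$ serves at most $\Lambda(k,1)$ members by Proposition~\ref{prop:structure}(v). Since $l'\le m-1$, the space $W$ contains a member of $\mathcal L$, so by (F2) there are at most $|\mathcal L|q^{n(m-1-l')}=q^{-n}X$ such $W$. We have $k^2(2k^2+k+3)+3k^2+8\le11k^5\le n$ (the left side is $72$ for $k=2$, and the monotonicity argument of Section~\ref{sec:stability} applies). So there are at most $\Lambda(k,1)q^{-n}X\le q^{-3k^2-8}X$ thin members.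

For each thick member $F$ choose an uncovered $m$-space $U_F$. These spaces are distinct by Lemma~\ref{lem:private}. The same count as for thin members bounds their number only by $X$, which is not enough; the missing factor comes from the assumption that $\mathcal H$ is small. Let $\mathcal T\subseteq(V')^m$ be the set of all ordered bases of all $U_F$. By \eqref{eq:kappa}, $|\mathcal T|\le|\mathcal H|\beta_m\le\zeta f\beta_m\le\zeta q^{nm}$. A projection of $\mathcal T$ onto $l'$ coordinates consists of ordered bases of members of $\mathcal L$, so it has at most $|\mathcal L|\beta_{l'}\le|\mathcal L|q^{k^2}$ elements. Lemma~\ref{lem:shearer} with $r=l'$, $M=q^n$, $\varepsilon=\zeta$ gives $|\mathcal T|\le\zeta^{1/m}q^{k^2}X$. Since $m\le k$ and $k\ge2$, we have $\zeta^{1/m}q^{k^2}\le q^{-5k^2}\le q^{-3k^2-8}$. So there are at most $|\mathcal T|\le q^{-3k^2-8}X$ thick members. Altogether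
\[
|\mathcal H|\le q^{k^2}|\mathcal H'|\le q^{k^2}\cdot2\cdot2q^{-3k^2-8}X\le q^{-2k^2-6}X .
\]

\emph{Step 3: $|\mathcal M|\ge q^{-k^2-1}X$.} A member of $\mathcal L$ has the form $L/J$, where $L$ is an $l$-space with $J\subseteq L\subseteq F'$ for some $F'\in\mathcal H_J$. Fix $L$ and $F'$. From $J\subseteq D\cap L\subseteq D\cap F'=J$ we get $D\cap L=J$, so
\[
d:=\dim(D+L)=2l+1-j<k,\qquad k-d=m-l',
\]
and the modular law gives $(D+L)\cap F'=L+(D\cap F')=L$. Consider the $\binom{n-d}{k-d}_q$ $k$-spaces $T\supseteq D+L$. If $T\cap F'=L$, then $T\ne F'$ and $\dim(T\cap F')=l$, so $T\notin\mathcal F$ and $T\in\mathcal M$. If $T\cap F'\ne L$, then $T$ contains a point $P\subseteq F'$ with $P\not\subseteq L$, and then $P\not\subseteq D+L$. By (F2), (F4) and $n\ge2k+1$, the number of such $T$ is at most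
\[
[k]\binom{n-d-1}{k-d-1}_q\le q^{k}q^{k-n}\binom{n-d}{k-d}_q\le\frac12\binom{n-d}{k-d}_q .
\]
So each $L$ lies in at least $\frac12\binom{n-d}{k-d}_q\ge\frac12q^{(m-l')(n-k)}$ members of $\mathcal M$. Each $T\in\mathcal M$ contains at most $\binom kl_q\le q^{kl}$ spaces $L$. Counting pairs $(L,T)$ and using $k(m-l')+kl\le k(m+l)\le k^2$, we obtain
\[
|\mathcal M|\ge\tfrac12q^{(m-l')(n-k)-kl}|\mathcal L|\ge q^{-k^2-1}X .
\]
Since $X>0$, Steps 2 and 3 give $|\mathcal M|>|\mathcal H|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A star is $l$-avoiding, since its members meet in dimension at least $l+1$, and it has $f$ members by (F2). Let $\mathcal F$ be any $l$-avoiding family with $|\mathcal F|\ge f$, and let $D$ be given by Proposition~\ref{prop:stability}. By Proposition~\ref{prop:exact}, $\mathcal F\setminus\mathcal F[D]$ is empty. So $\mathcal F$ is contained in the star with center $D$, and since $|\mathcal F|\ge f$ it is this star.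
\end{proof}

\section{The range of $k$}\label{sec:range}

We first construct large packings. The graphs of two linear maps meet in a copy of the kernel of their difference, so we want many linear maps whose differences have small kernels. Polynomials in the map $x\mapsto x^q$ provide them.

\begin{lemma}\label{lem:packing}
Let $1\le l\le r$ and $n\ge2r$. Then an $n$-space contains $q^{l(n-r)}$ distinct $r$-spaces that pairwise meet in dimension at most $l-1$.
\end{lemma}

\begin{proof}
Let $\Omega$ be the field with $q^{n-r}$ elements, an $(n-r)$-space over $K$. Since $n-r\ge r$, it has an $r$-dimensional $K$-subspace $X$. Let $V=X\oplus\Omega$. The map $x\mapsto x^q$ on $\Omega$ is additive and $\lambda^q=\lambda$ for $\lambda\in K$, so it is $K$-linear. Hence for $\alpha=(\alpha_0,\dots,\alpha_{l-1})\in\Omega^l$ the polynomial $p_\alpha(x)=\sum_{i<l}\alpha_ix^{q^i}$ defines a $K$-linear map, and $S_\alpha=\{(x,p_\alpha(x)):x\in X\}$ is an $r$-space in $V$. For $\alpha\ne\alpha'$ the space $S_\alpha\cap S_{\alpha'}$ is isomorphic to the space of roots in $X$ of $p_\alpha-p_{\alpha'}$. This is a nonzero polynomial of degree at most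 $q^{l-1}$, so it has at most $q^{l-1}$ roots and $\dim(S_\alpha\cap S_{\alpha'})\le l-1<r$. In particular the $|\Omega|^l=q^{l(n-r)}$ spaces $S_\alpha$ are distinct.
\end{proof}

For $k\le2l$ such a packing of $k$-spaces beats the star. For $k=2l+1$ it has $q^{l(n-k)}\le\binom{n-l-1}l_q$ members and does not. We then combine the two ways of avoiding $l$: pack spaces of dimension $k+1$, which costs a factor $q^l$, and take all hyperplanes of each, which gains a factor $[2l+2]>q^{2l+1}$.

\begin{proof}[Proof of Theorem~\ref{thm:range}]
Let $l<k\le2l$. Then $n\ge4l+4\ge2k$, and Lemma~\ref{lem:packing} with $r=k$ gives an $l$-avoiding family with $q^{l(n-k)}$ members. Since $k-l-1\le l-1$ and $q^{n-k}\ge4$, (F1) gives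
\[
\binom{n-l-1}{k-l-1}_q<4q^{(k-l-1)(n-k)}\le4q^{(l-1)(n-k)}\le q^{l(n-k)} .
\]

Let $k=2l+1$. Apply Lemma~\ref{lem:packing} with $r=2l+2$, which is allowed because $n\ge4l+4$, and let $\mathcal F$ consist of all hyperplanes of all the spaces $S_\alpha$. Two distinct hyperplanes of the same $S_\alpha$ meet in dimension $2l$, and $2l\ne l$ because $l\ge1$. Hyperplanes of different $S_\alpha$ meet in dimension at most $l-1<k$, and in particular they are distinct. So $\mathcal F$ is $l$-avoiding, and by (F1)
\[
|\mathcal F|=q^{l(n-2l-2)}[2l+2]>q^{l(n-2l-2)+2l+1}=q^{l+1}q^{l(n-2l-1)}\ge4q^{l(n-2l-1)}>\binom{n-l-1}l_q .\qedhere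
\]
\end{proof}

\begin{remark}\label{rem:noprivate}
In the family for $k=2l+1$ we have $m=k-l-1=l$, and an $l$-space contained in $S_\alpha$ lies in $[l+2]$ hyperplanes of $S_\alpha$. So no member has a private $m$-space, although the family is larger than a star.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CGFS}
Chung, Graham, Frankl and Shearer, J. Combin. Theory Ser. A 43 (1986).

\bibitem{IntVS}
\emph{Intersection Theorems for Vector Spaces},
\texttt{http://www.math.ucsd.edu/\textasciitilde{}fan/ron/papers/85\_08\_vector\_spaces.pdf}.

\end{thebibliography}
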